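# Invariant subspaces of the Hardy space of the ball with large Samuel multiplicity

## 1. Invariant subspaces that contain a polynomial

Fix $n\ge 2$. Write $\mathbb B=\mathbb B_n$ for the unit ball of $\mathbb C^n$, $S=\partial\mathbb B$, $\sigma$ for normalized surface measure on $S$, $\|\cdot\|$ for the norm of $L^2(\sigma)$, $\mathcal O=\mathcal O(\mathbb B)$, and $P_m$ for the space of homogeneous polynomials of degree $m$. Every $F\in\mathcal O$ has a homogeneous expansion $F=\sum_m F_m$ with $F_m\in P_m$. The Hardy space is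
$$H^2=H^2(\mathbb B)=\Bigl\{F\in\mathcal O:\ \|F\|^2=\sum_m\|F_m\|^2<\infty\Bigr\},$$
and for a finite-dimensional Hilbert space $\mathcal D\ne\{0\}$ the space $H^2(\mathbb B,\mathcal D)$ is the orthogonal sum of $\dim\mathcal D$ copies of $H^2$. Multiplication by each coordinate $z_l$ is a contraction. A closed subspace $Y$ is *invariant* if $z_lY\subset Y$ for all $l$.

**Definition (Samuel multiplicity).** Let $T=(T_1,\dots,T_n)$ be a commuting tuple of bounded operators on a complex Banach space $X$. It is lower semi-Fredholm if $\dim X/\sum_iT_iX<\infty$. Then all the spaces $M_k(T)=\sum_{|\alpha|=k}T^\alpha X$ have finite codimension, and $\dim X/M_k(T)=p(k)$ for large $k$, where $p\in\mathbb Q[x]$ has degree $\le n$ (the Hilbert–Samuel polynomial). The Samuel multiplicity is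
$$c(T)=\lim_{k\to\infty}\frac{n!}{k^n}\dim X/M_k(T).$$

For an invariant $Y$ we write $M_z|Y$ for the restricted tuple, $M_z/Y$ for the quotient tuple on $H^2(\mathbb B,\mathcal D)/Y$, and $M_k(Y)=\sum_{|\alpha|=k}z^\alpha Y$. So $c(M_z|Y)$ is read off from $\dim Y/M_k(Y)$, and $c(M_z/Y)$ from the dimension of $H^2(\mathbb B,\mathcal D)/(Y+M_k(H^2(\mathbb B,\mathcal D)))$.

**Division in $H^2$.** Monomials are orthogonal in $L^2(\sigma)$ and
$$\|z^\alpha\|^2=\frac{\alpha!\,(n-1)!}{(|\alpha|+n-1)!}.\tag{1.1}$$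
For $H\in\mathcal O$ put
$$G_lH=\sum_{m\ge1}\tfrac1m\,\partial_lH_m=\int_0^1(\partial_lH)(tz)\,dt\in\mathcal O .$$
By Euler's identity $\sum_lz_l\partial_lH_m=mH_m$, we have $\sum_lz_lG_lH=H$ whenever $H(0)=0$. From (1.1), with $|\alpha|=m$, $\|\partial_lz^\alpha\|^2=\alpha_l(m+n-1)\|z^\alpha\|^2$. Since $\partial_l$ maps distinct monomials to orthogonal ones, summing over $l$ gives $\sum_l\|\partial_lH_m\|^2=m(m+n-1)\|H_m\|^2$. As $(m+n-1)/m\le n$,
$$\sum_l\|G_lH\|^2\le n\|H\|^2\qquad(H\in H^2).\tag{1.2}$$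
If $H$ vanishes to order $\ge k$ at $0$, then $G_lH$ vanishes to order $\ge k-1$. Iterating $H=\sum_lz_lG_lH$ we get
$$M_k(H^2)=\{H\in H^2:\ H\text{ vanishes to order}\ge k\text{ at }0\}.\tag{1.3}$$
Hence $H^2/M_k(H^2)$ is the space of polynomials of degree $<k$. It has dimension $\binom{n+k-1}n=\frac{k^n}{n!}+O(k^{n-1})$, and $c(M_z|H^2)=1$.

**Example.** Let $Y_0=\{F\in H^2:F(0)=0\}=M_1(H^2)$. Then $M_k(Y_0)=M_{k+1}(H^2)$, so $\dim Y_0/M_k(Y_0)=\binom{n+k}n-1$ and $c(M_z|Y_0)=1$, although $\dim Y_0/\sum_lz_lY_0=n$. So $c$ is not the number of generators. The quotient $H^2/Y_0$ is one-dimensional with $z_l$ acting as $0$, so $c(M_z/Y_0)=0$. The two multiplicities add up to $1$.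

**Proposition 1.** Let $Y\subset H^2$ be closed and invariant with $\dim Y/\sum_lz_lY<\infty$, and suppose that $Y$ contains a polynomial $p\ne0$. Then $c(M_z|Y)=1$ and $c(M_z/Y)=0$.

*Proof.* Let $\mathfrak m=(z_1,\dots,z_n)\subset\mathbb C[z]$ and let $o$ be the order of vanishing of $p$ at $0$. Since $ph\in\mathfrak m^k$ if and only if $h\in\mathfrak m^{k-o}$, the image of $(p)$ in $\mathbb C[z]/\mathfrak m^k$ is isomorphic to $\mathbb C[z]/\mathfrak m^{k-o}$ for $k\ge o$. Hence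
$$e_k:=\dim\mathbb C[z]/((p)+\mathfrak m^k)=\tbinom{n+k-1}n-\tbinom{n+k-o-1}n=O(k^{n-1}).\tag{1.4}$$

**Step 1: the quotient is small.** Polynomials span $H^2$ modulo $M_k(H^2)$, and polynomial multiples of $p$ lie in $Y$. So $\dim H^2/(Y+M_k(H^2))\le e_k$, and $c(M_z/Y)=0$.

**Step 2: a lower bound for $Y$.** Since $M_k(Y)\subset M_k(H^2)$,
$$\dim Y/M_k(Y)\ge\dim\,(Y+M_k(H^2))/M_k(H^2)=\tbinom{n+k-1}n-\dim H^2/(Y+M_k(H^2))\ge\tbinom{n+k-1}n-e_k .$$
So $c(M_z|Y)\ge1$.

**Step 3: an upper bound for $Y$.** Let $V_k=Y/M_k(Y)$ and choose $y_1,\dots,y_t\in Y$ spanning $Y$ modulo $\sum_lz_lY$. Iterating $Y=\mathrm{span}\{y_j\}+\sum_lz_lY$ shows that $V_k$ is a quotient of $(\mathbb C[z]/\mathfrak m^k)^t$. Therefore $V_k/pV_k$ is a quotient of $(\mathbb C[z]/((p)+\mathfrak m^k))^t$ and has dimension at most $te_k$. On the other hand $pH^2\subset Y$, because $p$ is a limit-free case: polynomials $h$ give $ph\in Y$, polynomials are dense in $H^2$, multiplication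 by $p$ is bounded, and $Y$ is closed. The subspace $pV_k$ lies in the image of $pH^2$ in $V_k$, and this image is a quotient of $H^2/M_k(H^2)$, because $pM_k(H^2)=M_k(pH^2)\subset M_k(Y)$. So $\dim pV_k\le\binom{n+k-1}n$, and $\dim V_k\le\binom{n+k-1}n+te_k$. Hence $c(M_z|Y)\le1$. $\square$

What changes for a general $Y$? The paper "Samuel Multiplicity For Several Commuting Operators" (https://jot.theta.ro/jot/archive/2008-060-002/2008-060-002-009.pdf) shows in its Theorem 4.2 that for the $\mathcal D$-valued symmetric Fock (Drury–Arveson) space in place of $H^2(\mathbb B,\mathcal D)$ every closed invariant $Y$ with $\dim Y/\sum_lz_lY<\infty$ satisfies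
$$c(M_z|Y)+c(M_z/Y)=\dim\mathcal D.\tag{1.5}$$
For the Hardy space with $n\ge2$, (1.5) is known, as a consequence of results of Gleason, Richter and Sundberg, if the bounded $\mathcal D$-valued analytic functions in $Y$ are dense in $Y$. If $\dim\mathcal D=1$, it is enough that $Y$ contains one non-trivial bounded analytic function. Whether Theorem 4.2 holds in general for the Hardy space over the ball is stated as an open question.

In Proposition 1 only Step 3 used that $p$ is a polynomial in a serious way: it needs $pH^2\subset Y$. If $y\in Y$ is unbounded, $yH^2$ need not lie in $H^2$, and the upper bound has no reason to hold. It does fail, and the answer to the question is no, for every $n\ge2$ and every $\mathcal D$.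

**Theorem A.** For all integers $n\ge2$, $s\ge1$ there is a closed $M_z$-invariant $Y\subset H^2(\mathbb B_n)$ with $\dim Y/\sum_lz_lY=s$, $\dim Y/M_k(M_z|Y)=s\binom{n+k-1}n$ for all $k$, and $\sum_lz_l(H^2/Y)=H^2/Y$. Hence $c(M_z|Y)=s$, $c(M_z/Y)=0$, and for $s\ge2$
$$c(M_z|Y)+c(M_z/Y)=s\ne1=\dim\mathbb C.$$

**Theorem B.** Let $n\ge2$, $1\le\dim\mathcal D<\infty$. The pairs $(a,b)=(c(M_z|Y),c(M_z/Y))$, where $Y$ runs through the closed invariant subspaces of $H^2(\mathbb B_n,\mathcal D)$ with $\dim Y/\sum_lz_lY<\infty$, are exactly $(0,\dim\mathcal D)$ and the integer pairs $(a,b)$ with $0\le b\le\dim\mathcal D-1$, $a\ge\dim\mathcal D-b$. So the sum is always $\ge\dim\mathcal D$, and every integer $\ge\dim\mathcal D$ occurs as a value of the sum.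

## 2. Germs at the origin and the inequality that always holds

Steps 1 and 2 of Proposition 1 survive if the polynomial $p$ is replaced by the module of germs of $Y$ at $0$. Let $R=\mathcal O_0$ be the ring of germs of holomorphic functions at $0\in\mathbb C^n$. It is a Noetherian local domain. Write $\mathfrak m$ for its maximal ideal and $K$ for its quotient field. We have $\dim R/\mathfrak m^k=\binom{n+k-1}n$. The rank of a finitely generated $R$-module $E$ is $\dim_KE\otimes K$.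

**Lemma 2.** If $E$ is a finitely generated $R$-module of rank $r$, then $\lim_k\frac{n!}{k^n}\dim E/\mathfrak m^kE=r$.

*Proof.* **Step 1: torsion modules do not count.** Let $0\ne f\in R$ have order $o$ at $0$. As in (1.4), $\dim R/(fR+\mathfrak m^k)=\binom{n+k-1}n-\binom{n+k-o-1}n=O(k^{n-1})$. A finitely generated torsion module $Q$ is annihilated by some $f\ne0$ (a product of annihilators of generators), so it is a quotient of $(R/fR)^t$ for some $t$, and $\dim Q/\mathfrak m^kQ=O(k^{n-1})$.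

**Step 2: upper bound.** Choose $r$ elements of $E$ that form a $K$-basis of $E\otimes K$. They define a map $R^r\to E$ with torsion cokernel $Q$. The image of $R^r$ in $E/\mathfrak m^kE$ is a quotient of $R^r/\mathfrak m^kR^r$, so $\dim E/\mathfrak m^kE\le r\binom{n+k-1}n+\dim Q/\mathfrak m^kQ$.

**Step 3: lower bound.** $E$ modulo torsion embeds into $E\otimes K\cong K^r$. After clearing denominators it is isomorphic to a submodule $E'\subset R^r$ of rank $r$. Then $R^r/E'$ is torsion, so $fR^r\subset E'$ for some $f\ne0$. The surjection $E\to E'$ maps $\mathfrak m^kE$ into $E'\cap\mathfrak m^kR^r$. Hence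
$$\dim E/\mathfrak m^kE\ge\dim E'/(E'\cap\mathfrak m^kR^r)=r\tbinom{n+k-1}n-\dim R^r/(E'+\mathfrak m^kR^r)\ge r\tbinom{n+k-1}n-r\dim R/(fR+\mathfrak m^k),$$
and the last term is $O(k^{n-1})$. $\square$

**Proposition 3.** Let $Y\subset H^2(\mathbb B,\mathcal D)$ be closed and invariant with $\dim Y/\sum_lz_lY<\infty$. Let $\mathcal M\subset R^{\mathcal D}:=R\otimes\mathcal D$ be the submodule generated by the germs of elements of $Y$, and $d=\operatorname{rank}\mathcal M$. Then $c(M_z/Y)=\dim\mathcal D-d$ and $c(M_z|Y)\ge d$. Moreover $c(M_z|Y)$ is an integer, and $d=0$ only if $Y=0$.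

*Proof.* **Step 1: restriction.** The module $\mathcal M$ is finitely generated, as $R$ is Noetherian. The map $Y\to\mathcal M/\mathfrak m^k\mathcal M$ is onto: an element $\sum_jr_jy_j$ of $\mathcal M$ ($r_j\in R$, $y_j\in Y$) is congruent modulo $\mathfrak m^k\mathcal M$ to $\sum_jp_jy_j\in Y$, where $p_j$ is a Taylor polynomial of $r_j$. The map annihilates $M_k(Y)$. So $\dim Y/M_k(Y)\ge\dim\mathcal M/\mathfrak m^k\mathcal M$, and Lemma 2 gives $c(M_z|Y)\ge d$.

**Step 2: quotient.** By (1.3) in each component, taking jets gives $H^2(\mathbb B,\mathcal D)/M_k(H^2(\mathbb B,\mathcal D))\cong R^{\mathcal D}/\mathfrak m^kR^{\mathcal D}$. By the argument of Step 1, $Y$ and $\mathcal M$ have the same image there. So $H^2(\mathbb B,\mathcal D)/(Y+M_k(H^2(\mathbb B,\mathcal D)))\cong E/\mathfrak m^kE$ with $E=R^{\mathcal D}/\mathcal M$. By Lemma 2, $c(M_z/Y)=\operatorname{rank}E=\dim\mathcal D-d$.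

**Step 3: the remaining assertions.** If a polynomial of degree $\le n$ takes integer values at all large integers, then $n!$ times its $x^n$-coefficient is its $n$-th difference, an integer. So $c(M_z|Y)\in\mathbb Z$. If $d=0$, then $\mathcal M$ is torsion and torsion-free, so $\mathcal M=0$ and $Y=0$. $\square$

This is one half of Theorem B. If $Y=0$, the pair is $(0,\dim\mathcal D)$. Otherwise $1\le d\le\dim\mathcal D$, so $b=\dim\mathcal D-d$ satisfies $0\le b\le\dim\mathcal D-1$ and $a\ge d=\dim\mathcal D-b$. What must be built is a $Y\subset H^2$ whose multiplicity exceeds the rank of its module of germs. In such a $Y$ there are several generators that are related as germs but not related inside $Y$.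

## 3. One variable: shift-invariant subspaces of index $s$

Restrict $F\in H^2$ to the complex line through $w\in S$: $F_w(\zeta)=F(\zeta w)=\sum_mF_m(w)\zeta^m$. By (1.1) the reproducing kernel of $P_m\subset L^2(\sigma)$ is
$$\sum_{|\alpha|=m}\frac{z^\alpha\bar w^\alpha}{\|z^\alpha\|^2}=\beta_m^{-1}\langle z,w\rangle^m,\qquad\beta_m=\tbinom{m+n-1}{n-1}^{-1}\le(n-1)!\,(m+1)^{-(n-1)},\tag{3.1}$$
so that, for $w,w'\in S$,
$$|F_m(w)|^2\le\beta_m^{-1}\|F_m\|^2,\qquad\bigl\langle\langle\cdot,w\rangle^m,\langle\cdot,w'\rangle^m\bigr\rangle_{L^2(\sigma)}=\beta_m\langle w',w\rangle^m.\tag{3.2}$$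
The smallest norm of an $F\in H^2$ with $F_w=\sum h_m\zeta^m$ is therefore $(\sum\beta_m|h_m|^2)^{1/2}$, attained by $F_m=h_m\langle z,w\rangle^m$. Since $\beta_m=(n-1)!/\prod_{q=1}^{n-1}(m+q)$ is comparable to $(m+1)^{-(n-1)}$, restriction to a line maps $H^2$ onto the space
$$\mathcal A=\Bigl\{g=\sum a_lx^l\in\mathcal O(\mathbb D):\ \|g\|_{\mathcal A}^2=\sum_l|a_l|^2(l+1)^{-(n-1)}<\infty\Bigr\},$$
a weighted Bergman space. On $\mathcal A$ multiplication by $x$ is a contraction, division by $x$ is bounded on $\{g:g(0)=0\}$ (with squared norm at most $2^{n-1}$), and $g\mapsto g(0)$ is continuous.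

**Lemma 4.** For $s\ge1$ there are closed $x$-invariant $N_1,\dots,N_s\subset\mathcal A$, $\varphi_i\in N_i$ with $\varphi_i(0)=1$, and $c_0>0$ such that

* (N1) $\|\sum g_i\|_{\mathcal A}^2\ge c_0\sum\|g_i\|_{\mathcal A}^2$ for $g_i\in N_i$;
* (N2) if $g\in N_i$ and $g(0)=0$, then $g/x\in N_i$.

The plan is to make $\varphi_i$ a lacunary series that is huge on its own annuli $R_\nu$, $\nu\equiv i$ mod $s$, and to arrange that all other annuli carry almost none of its mass. Then the functions $p_i\varphi_i$ live on essentially disjoint sets.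

*Proof.* **Step 1: an equivalent norm given by an integral over radii.** Let $\omega(r)=(1-r)^{n-2}$, $M_g(r)=\frac1{2\pi}\int|g(re^{i\theta})|^2d\theta=\sum|a_l|^2r^{2l}$, and
$$\|g\|_\omega^2=\int_0^1M_g\,\omega\,dr=\sum_l|a_l|^2B(2l+1,n-1),\qquad B(2l+1,n-1)=\frac{(n-2)!}{\prod_{q=1}^{n-1}(2l+q)} .$$
As $l+1\le2l+q\le n(l+1)$ for $1\le q\le n-1$, this norm is equivalent to $\|\cdot\|_{\mathcal A}$. Note that $M_g$ is nondecreasing and $\int_0^1\omega\le1$.

**Step 2: choice of exponents and annuli.** Put $\varepsilon=\frac1{16s}$ and choose $\Lambda$ with $1\le\frac\varepsilon{100}\Lambda4^{-s}$. For $\nu=1,2,\dots$ we choose inductively integers $d_\nu\ge1$ and intervals $R_\nu=[\rho_\nu,\rho'_\nu]\subset(0,1)$, with $\rho'_q:=0$ for $q\le0$. Let $\theta_\nu(r)=A_\nu r^{d_\nu}$ with $A_\nu>0$ determined by $\int_0^1\theta_\nu^2\omega=\Lambda4^{-\nu}$, and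
$$\Psi_\nu=1+\sum_{1\le\nu'\le\nu}\theta_{\nu'},\qquad Q_\nu=\Psi_{\nu-1}(1)\ge1 .$$
For fixed $\nu$, as $d_\nu\to\infty$ we have $A_\nu^2=\Lambda4^{-\nu}/B(2d_\nu+1,n-1)\to\infty$, but only $A_\nu=O(d_\nu^{(n-1)/2})$. So $\theta_\nu\to0$ locally uniformly on $[0,1)$. Once $A_\nu>8Q_\nu$, define $\rho_\nu\in(0,1)$ by $\theta_\nu(\rho_\nu)=8Q_\nu$. Then $\rho_\nu=(8Q_\nu/A_\nu)^{1/d_\nu}\to1$. The functions $\theta_\nu1_{[0,\rho_\nu]}\le8Q_\nu$ tend to $0$ pointwise on $[0,1)$. By dominated convergence we can choose $d_\nu$ with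

* (i) $\rho_\nu>\max(\rho'_{\nu-1},1-2^{-\nu})$ and $\theta_\nu\le2^{-\nu}$ on $[0,\rho'_{\nu-1}]$;
* (ii) $\int_0^{\rho_\nu}\theta_\nu^2\omega\le\frac\varepsilon{100}\Lambda4^{-\nu}$.

By (ii) most of the mass of $\theta_\nu^2\omega$ lies in $[\rho_\nu,1)$, and $\Psi_\nu$ is bounded, so we can choose $\rho'_\nu\in(\rho_\nu,1)$ so close to $1$ that

* (iii) $\int_{R_\nu}\theta_\nu^2\omega\ge\frac12\Lambda4^{-\nu}$;
* (iv) $\int_{\rho'_\nu}^1\Psi_\nu^2\omega\le\frac\varepsilon{100}\Lambda4^{-(\nu+s)}$.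

For $1\le i\le s$ put
$$\varphi_i=1+\sum_{\nu\equiv i\,(s)}A_\nu x^{d_\nu},\qquad\Phi_i=1+\sum_{\nu\equiv i\,(s)}\theta_\nu .$$
Since $\|A_\nu x^{d_\nu}\|_\omega=\Lambda^{1/2}2^{-\nu}$ is summable, $\varphi_i\in\mathcal A$ and, by Minkowski's inequality, $\int\Phi_i^2\omega<\infty$. Clearly $\varphi_i(0)=1$ and $|\varphi_i(re^{i\theta})|\le\Phi_i(r)$.

**Step 3: on its own annuli, $\varphi_i$ is as large as $\Phi_i$.** Let $\nu\equiv i$ and $r\in R_\nu$. By (i), $\theta_{\nu''}\le2^{-\nu''}$ on $[0,\rho'_\nu]$ for $\nu''>\nu$. So the terms of $\Phi_i$ other than $\theta_\nu$ sum to at most $Q_\nu+\sum_{\nu''>\nu}2^{-\nu''}\le2Q_\nu\le\frac14\theta_\nu$, because $\theta_\nu\ge8Q_\nu$ on $R_\nu$. Hence $|\varphi_i|\ge\frac34\theta_\nu$ and $\Phi_i\le\frac54\theta_\nu$, so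
$$|\varphi_i|\ge\tfrac12\Phi_i\quad\text{on }R_\nu,\ \nu\equiv i .\tag{3.3}$$

**Step 4: between its own annuli, $\Phi_i$ has little mass.** For $\nu\equiv i$ let $\mathrm{gap}_\nu=[\rho'_{\nu-s},\rho_\nu]$ and $\mu_\nu=\int_{R_\nu}\Phi_i^2\omega\ge\frac12\Lambda4^{-\nu}$. On $\mathrm{gap}_\nu$ we have $\Phi_i\le\Psi+\theta_\nu+2^{-\nu}$, where $\Psi=\Psi_{\nu-s}$ if $\nu>s$ and $\Psi=1$ if $\nu\le s$. Indeed, the later terms are at most $\sum_{\nu''>\nu}2^{-\nu''}$ by (i). Each of the three summands has squared integral over $\mathrm{gap}_\nu$ at most $\frac\varepsilon{100}\Lambda4^{-\nu}$. For $\Psi$ this is (iv) with $\nu-s$ in place of $\nu$, or, if $\nu\le s$, $\int\omega\le1\le\frac\varepsilon{100}\Lambda4^{-s}$. For $\theta_\nu$ it is (ii). For $2^{-\nu}$ it is $4^{-\nu}\le\frac\varepsilon{100}\Lambda4^{-\nu}$. Hence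
$$\int_{\mathrm{gap}_\nu}\Phi_i^2\omega\le\tfrac{9\varepsilon}{100}\Lambda4^{-\nu}\le\varepsilon\mu_\nu .\tag{3.4}$$
For fixed $i$ the gaps and the $R_\nu$ with $\nu\equiv i$ cover $[0,1)$, since $\rho_\nu\to1$. If $\nu'\not\equiv i$, then $\nu-s<\nu'<\nu$ for exactly one $\nu\equiv i$, $\nu\ge1$, and $R_{\nu'}\subset\mathrm{gap}_\nu$ by (i). These gaps are disjoint.

**Step 5: near-orthogonality.** Let $p_1,\dots,p_s$ be polynomials and $I_i=\sum_{\nu\equiv i}\int_{R_\nu}M_{p_i}\Phi_i^2\omega<\infty$. As $M_{p_i}$ is nondecreasing, (3.4) gives for $\nu\equiv i$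
$$\int_{\mathrm{gap}_\nu}M_{p_i}\Phi_i^2\omega\le M_{p_i}(\rho_\nu)\,\varepsilon\mu_\nu\le\varepsilon\int_{R_\nu}M_{p_i}\Phi_i^2\omega .$$
Since $M_{p_i\varphi_i}\le\Phi_i^2M_{p_i}$,
$$\|p_i\varphi_i\|_\omega^2\le(1+\varepsilon)I_i,\qquad\sum_{\nu\not\equiv i}\int_{R_\nu}M_{p_i\varphi_i}\omega\le\varepsilon I_i .$$
Let $F=\sum p_i\varphi_i$. On $R_\nu$ with $\nu\equiv i$, the inequality $|a+b|^2\ge\frac12|a|^2-|b|^2$ and the Cauchy–Schwarz inequality give
$$M_F\ge\tfrac12M_{p_i\varphi_i}-(s-1)\sum_{i'\ne i}M_{p_{i'}\varphi_{i'}},\qquad M_{p_i\varphi_i}\ge\tfrac14\Phi_i^2M_{p_i},$$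
the latter by (3.3). Integrate over all (disjoint) $R_\nu$ and sum:
$$\|F\|_\omega^2\ge\bigl(\tfrac18-(s-1)\varepsilon\bigr)\sum_iI_i\ge\tfrac1{16}\sum_iI_i\ge\tfrac1{32}\sum_i\|p_i\varphi_i\|_\omega^2 .$$

**Step 6: the subspaces.** Let $N_i$ be the closure of $\{p\varphi_i:p\text{ polynomial}\}$ in $\mathcal A$. It is closed, $x$-invariant and contains $\varphi_i$. (N1) follows from Step 5 by continuity and Step 1. For (N2), let $p_k\varphi_i\to g$ with $g(0)=0$. Then $p_k(0)\to0$, so $(p_k-p_k(0))\varphi_i\to g$. Dividing by $x$, a bounded operation here, shows $g/x\in N_i$. $\square$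

**What this says in one variable.** By (N1) the sum $N=N_1+\dots+N_s$ is direct and closed. By (N2), $N_i=\mathbb C\varphi_i\oplus xN_i$. So $\dim N/xN=s$, and since $x$ is injective, $\dim N/x^kN=sk$. Moreover $x\mathcal A=\{g:g(0)=0\}$ and $\varphi_1\in N$, so $N+x\mathcal A=\mathcal A$. Thus multiplication by $x$ on $N$ has Samuel multiplicity $s$, and on $\mathcal A/N$ it has multiplicity $0$. In the space $\mathcal A$ additivity fails for $s\ge2$. Fix $s$, $N_i$, $\varphi_i=\sum_l\varphi_{i,l}x^l$ from now on.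

**One line, or finitely many lines, are not enough.** The first thing to try is to pull this back to the ball: choose $w\in S$ and take $Y=\{F\in H^2:F_w\in N\}$. This $Y$ contains every linear form $\langle z,e\rangle$ with $e\perp w$, because such a form vanishes on the line $\mathbb Cw$. So $Y$ contains a nonzero polynomial. If $\dim Y/\sum_lz_lY<\infty$, then Proposition 1 gives $c(M_z|Y)=1$. The same happens with finitely many lines $\mathbb Cw_1,\dots,\mathbb Cw_t$ and any subspaces on them: a product of linear forms $\langle z,e_j\rangle$, $0\ne e_j\perp w_j$, vanishes on all of the lines. We are forced to put conditions on infinitely many lines, so many that no nonzero function vanishes on all of them. Then those conditions must be compatible with each other and with membership in $H^2$.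

## 4. A dense family of lines with delayed weights

**Distance between lines.** For $u,v\in S$ let $\delta(u,v)=(1-|\langle u,v\rangle|^2)^{1/2}$. If $\Pi_u,\Pi_v$ are the orthogonal projections onto $\mathbb Cu,\mathbb Cv$, then $\Pi_u-\Pi_v$ is Hermitian of rank at most $2$, has trace $0$, and its square has trace $2\delta(u,v)^2$. So its eigenvalues other than $0$ are $\pm\delta(u,v)$, and $\delta$ is the operator norm of the difference. Hence $\delta$ is a metric on $\mathbb{CP}^{n-1}$.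

Near the class of $u$ we use the chart $\eta\mapsto v=(u+\eta)/|u+\eta|$, $\eta\in u^\perp\cong\mathbb C^{n-1}$. There
$$\delta(u,v)=\frac{|\eta|}{\sqrt{1+|\eta|^2}}\le|\eta| ,\qquad\text{and the image of }\sigma\text{ is }\frac{(n-1)!}{\pi^{n-1}}(1+|\eta|^2)^{-n}\,dV(\eta)\tag{4.1}$$
(the normalized Fubini–Study volume). Integrating in polar coordinates, with $x=|\eta|^2$, $\int_0^{t}(n-1)x^{n-2}(1+x)^{-n}dx=(t/(1+t))^{n-1}$. So
$$\sigma\{u:\delta(u,v)<\rho\}=\rho^{2(n-1)}\qquad(0\le\rho\le1).\tag{4.2}$$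

**The lines.** Choose finite sets $\Gamma_0\subset\Gamma_1\subset\cdots\subset S$ such that $\Gamma_g$ represents, one unit vector per class, a maximal subset of $\mathbb{CP}^{n-1}$ with pairwise distances $\ge2^{-g}$. (Extend $\Gamma_g$ to a maximal $2^{-g-1}$-separated set to get $\Gamma_{g+1}$.) By maximality every $u\in S$ has some $v\in\Gamma_g$ with $\delta(u,v)<2^{-g}$. Let $W=\bigcup_g\Gamma_g$. The *generation* of $w\in W$ is the least $g$ with $w\in\Gamma_g$.

**Counting.** The balls of radius $2^{-g-1}$ about the points of $\Gamma_g$ are disjoint, each of measure $4^{-(g+1)(n-1)}$. Those with center at distance $<\rho$ from $v$ lie in a ball of radius $\rho+2^{-g-1}$. Hence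
$$\#\{w\in\Gamma_g:\delta(w,v)<\rho\}\le(1+2^{g+1}\rho)^{2(n-1)},\qquad\#\Gamma_g\le4^{(g+1)(n-1)} .\tag{4.3}$$

**Why the weights must be delayed.** On a single line the right weight for the coefficient $F_m(w)$ is $(m+1)^{-(n-1)}$. We want $H^2$ to embed into a space normed by a sum over all $w\in W$. With weight $(m+1)^{-(n-1)}$ on every line, the constant function $1$ would have norm $\sum_{w}1=\infty$. So a line of generation $g$ should receive its full weight only from some degree $k_w$ on. Let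
$$\tau=\frac1n,\qquad K_g=L\lceil4^{(1+\tau)g}\rceil,\qquad k_w=K_g\ \text{ if }w\text{ has generation }g,$$
$$\gamma_{w,m}=\bigl(k_w(\lfloor m/k_w\rfloor+1)\bigr)^{-(n-1)},$$
where $L\ge1$ is an integer parameter that is fixed in Section 7.

The exponent $1+\tau$ cannot be replaced by $1$. With $k_w=L4^g$ and $a_g=\#\Gamma_g$, $x_g=4^{-g(n-1)}$, covering gives $a_gx_g\ge1$, and with $a_{-1}=0$ summation by parts gives
$$L^{n-1}\sum_w\gamma_{w,0}=\sum_g(a_g-a_{g-1})x_g\ge\sum_ga_g(x_g-x_{g+1})\ge\sum_g(1-4^{-(n-1)})=\infty,$$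
so the constants would again be excluded. On the other hand $\tau$ must not be too large: Lemma 6 below uses $\tau(n-1)\le1$.

**Elementary properties.** The integer $k_w(\lfloor m/k_w\rfloor+1)$ is larger than $m$, at least $k_w$ and at most $m+k_w$. So
$$(m+k_w)^{-(n-1)}\le\gamma_{w,m}\le\max(k_w,m+1)^{-(n-1)},\qquad\gamma_{w,m+1}\le\gamma_{w,m}\le2^{n-1}\gamma_{w,m+1},\tag{4.4}$$
the last since $\lfloor(m+1)/k\rfloor+1\le2(\lfloor m/k\rfloor+1)$. Also, for $0\le r<k_w$,
$$\gamma_{w,r+k_wl}=k_w^{-(n-1)}(l+1)^{-(n-1)}=\gamma_{w,r}(l+1)^{-(n-1)} .\tag{4.5}$$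
Let $a_m$ be the least integer $a\ge0$ with $4^{(1+\tau)a}\ge m+1$. Then
$$4^{a_m}\le4(m+1)^{1/(1+\tau)} .\tag{4.6}$$
Put $\Gamma^m=\Gamma_{a_m}$ and $\Theta^m=\{w\in W:k_w\le m\}$. We think of $\Theta^m$ as the lines active in degree $m$. We have $\Theta^m\subset\Gamma^m$, because $L4^{(1+\tau)g}\le m$ forces $g<a_m$.

**Constants.** $C$ denotes constants that depend only on $n$. $C_L$ may depend on $L$ as well. The sets $\Gamma_g$ and the numbers $a_m$ do not depend on $L$.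

## 5. Homogeneous polynomials on the net

**Local estimates.** Let $\rho_m=(m+1)^{-1/2}$. This is the scale on which a polynomial of degree $m$ behaves like a fixed holomorphic function. Let $u\in S$, $F_m\in P_m$, $f(\eta)=F_m(u+\eta)$ for $\eta\in u^\perp$, and
$$J_m(u)=\int_{\delta(v,u)<\rho_m}|F_m(v)|^2d\sigma(v) .$$
In the chart (4.1), $|f(\eta)|=|F_m(v)|(1+|\eta|^2)^{m/2}$. For $|\eta|<\rho_m$ we have $\delta(u,v)<\rho_m$ and $(1+|\eta|^2)^{m+n}\le e^{(m+n)/(m+1)}\le e^n$, so $\int_{|\eta|<\rho_m}|f|^2dV\le CJ_m(u)$. The ball $\{|\eta|<\rho_m\}$ has volume $c_n(m+1)^{-(n-1)}$. The mean value property at $\eta=0$ gives (5.1). If $|\eta|\le\rho_m/2$, every point of the ball of radius $\rho_m/4$ about $\eta$ is the center of a ball of radius $\rho_m/4$ inside $\{|\eta|<\rho_m\}$. So $|f|^2\le C(m+1)^{n-1}J_m(u)$ there, and Cauchy's estimate gives $|\nabla f(\eta)|^2\le C\rho_m^{-2}(m+1)^{n-1}J_m(u)$. With $D_eF=\sum_ke_k\partial_kF$ and $D_eF_m(u)=D_ef(0)$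 for $e\perp u$, we obtain
$$|F_m(u)|^2\le C(m+1)^{n-1}J_m(u),\tag{5.1}$$
$$|D_eF_m(u)|^2\le C(m+1)^n|e|^2J_m(u)\qquad(e\perp u),\tag{5.2}$$
$$|f(\eta)-f(0)|^2\le C(|\eta|/\rho_m)^2(m+1)^{n-1}J_m(u)\qquad(|\eta|\le\rho_m/2).\tag{5.3}$$

**Lemma 5.** Let $A_m(F)=\sum_{w\in W}\gamma_{w,m}|F_m(w)|^2$ and $\kappa_m(v)=(m+1)^{n-1}\sum_{w\in W:\,\delta(w,v)<\rho_m}\gamma_{w,m}$.

* (a) $\kappa_m\le C$; hence $A_m(F)\le C\|F_m\|^2$.
* (b) $\sum_{w\notin\Gamma^m}\gamma_{w,m}|F_m(w)|^2\le CL^{-(n-1)}\|F_m\|^2$.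
* (c) $\|F_m\|^2\le C_L(m+1)^{\tau(n-1)}A_m(F)$.
* (d) There is $m_0=m_0(n)\ge1$ such that for $m\ge m_0$ and any $(b_w)_{w\in\Gamma^m}$ there is $T\in P_m$ with $T(w)=b_w$ $(w\in\Gamma^m)$ and $\|T\|^2\le C(m+1)^{-(n-1)}\sum_{w\in\Gamma^m}|b_w|^2$.

Part (a) says that $H^2$ controls the values on the lines. Part (c) is a converse with a small loss. Part (d) is interpolation without loss on the finite set $\Gamma^m$. Part (b) says that the lines outside $\Gamma^m$ carry a share that we can make as small as we like by increasing $L$.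

*Proof.* **Step 1: (a) and (b), by counting.** By (5.1), for any set of points $w$,
$$\sum_w\gamma_{w,m}|F_m(w)|^2\le C(m+1)^{n-1}\sum_w\gamma_{w,m}J_m(w)=C\int|F_m|^2\cdot(\text{the corresponding part of }\kappa_m)\,d\sigma .$$
By (4.4), $(m+1)^{n-1}\gamma_{w,m}\le\min\bigl(1,(\frac{m+1}{k_w})^{n-1}\bigr)$. By (4.6), $2^{a_m}\rho_m\le2$, so by (4.3) the part of $\kappa_m$ with $w\in\Gamma^m$ is at most $(1+2^{a_m+1}\rho_m)^{2(n-1)}\le C$. The part with $w\notin\Gamma^m$, that is, with generation $g>a_m$, is at most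
$$C\sum_{g>a_m}\Bigl(1+\bigl(\tfrac{4^g}{m+1}\bigr)^{n-1}\Bigr)\Bigl(\tfrac{m+1}{L4^{(1+\tau)g}}\Bigr)^{n-1}\le CL^{-(n-1)}\Bigl[\bigl((m+1)4^{-(1+\tau)a_m}\bigr)^{n-1}+\sum_g4^{-\tau g(n-1)}\Bigr]\le CL^{-(n-1)},$$
because $4^{(1+\tau)a_m}\ge m+1$ and $\tau>0$. This proves (a) and (b).

**Step 2: (c), by comparing $F_m(u)$ with its value at a nearby net point.** Let $0<\epsilon\le\frac14$ and let $g$ be the least integer with $2^{-g}\le\epsilon\rho_m$. Then $g\ge2$ and $2^{-g}>\epsilon\rho_m/2$. Let $u\in S$ and $v\in\Gamma_g$ with $\delta=\delta(u,v)<2^{-g}$. Up to a unimodular factor $v=(u+\eta)/|u+\eta|$ with $|\eta|=\delta(1-\delta^2)^{-1/2}\le2\cdot2^{-g}\le2\epsilon\rho_m\le\rho_m/2$. Then $|f(\eta)|=|F_m(v)|(1+|\eta|^2)^{m/2}\le e^{1/2}|F_m(v)|$, and (5.3) with $f(0)=F_m(u)$ gives $|F_m(u)|^2\le2e|F_m(v)|^2+C\epsilon^2(m+1)^{n-1}J_m(u)$. Such a $v$ exists for every $u$, so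
$$|F_m(u)|^2\le2e\sum_{v\in\Gamma_g,\ \delta(u,v)<2^{-g}}|F_m(v)|^2+C\epsilon^2(m+1)^{n-1}J_m(u)\qquad(u\in S).$$
Integrate in $u$. By (4.2) and Fubini, $\int J_m\,d\sigma=\rho_m^{2(n-1)}\|F_m\|^2$. So
$$\|F_m\|^2\le2e\,4^{-g(n-1)}\sum_{v\in\Gamma_g}|F_m(v)|^2+C\epsilon^2\|F_m\|^2 .$$
Fix $\epsilon=\epsilon(n)$ with $C\epsilon^2\le\frac12$ and absorb the last term. Now $4^{-g}\le\epsilon^2/(m+1)$. Also $4^g\le4\epsilon^{-2}(m+1)$, so $k_v\le K_g\le C_L(m+1)^{1+\tau}$ on $\Gamma_g$, and $\gamma_{v,m}\ge(m+k_v)^{-(n-1)}\ge C_L^{-1}(m+1)^{-(1+\tau)(n-1)}$ there. Hence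
$$\|F_m\|^2\le C(m+1)^{-(n-1)}\cdot C_L(m+1)^{(1+\tau)(n-1)}A_m(F),$$
which is (c).

**Step 3: (d), because the functions $\langle\cdot,w\rangle^m$, $w\in\Gamma^m$, are almost orthogonal.** Put $T=\sum_{w\in\Gamma^m}c_w\langle z,w\rangle^m$. The Hermitian matrix $(\langle w',w\rangle^m)_{w',w\in\Gamma^m}$ equals $I+E$, where $E$ has zero diagonal and off-diagonal entries of modulus $(1-\delta(w,w')^2)^{m/2}\le(1-4^{-a_m})^{m/2}$. By (4.3) the row sums of $|E|$ are at most $C4^{a_m(n-1)}\exp(-\frac12m4^{-a_m})$. By (4.6), $4^{a_m(n-1)}$ grows at most like a power of $m$, while $m4^{-a_m}\ge\frac m4(m+1)^{-1/(1+\tau)}$ is at least a constant times $m^{\tau/(1+\tau)}$. So the row sums tend to $0$, and $\|E\|\le\frac12$ for $m\ge m_0(n)$. Solve $(I+E)c=b$; then $T(w)=b_w$ on $\Gamma^m$ and $|c|^2\le4|b|^2$. By (3.2), $\|T\|^2=\beta_m\langle(I+E)c,c\rangle\le\frac32\beta_m|c|^2\le6\beta_m|b|^2$, and (3.1) bounds $\beta_m$. $\square$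

## 6. Functions controlled on the lines: the spaces $\mathcal G$ and $\mathcal N_i$

**Splitting a power series into $k_w$ interleaved ones.** For $w\in W$ let $\mathcal G_w$ be the Hilbert space of $h=\sum h_m\zeta^m\in\mathcal O(\mathbb D)$ with $\|h\|_w^2=\sum_m\gamma_{w,m}|h_m|^2<\infty$. Put $h^{(r)}(x)=\sum_lh_{r+k_wl}x^l$ for $0\le r<k_w$. By (4.5),
$$\|h\|_w^2=k_w^{-(n-1)}\sum_{r<k_w}\|h^{(r)}\|_{\mathcal A}^2 .\tag{6.1}$$
For example, if $k_w=2$, then $h(\zeta)=h^{(0)}(\zeta^2)+\zeta h^{(1)}(\zeta^2)$, with $h^{(0)}$ and $h^{(1)}$ collecting the even and the odd coefficients. So the delayed weight is exactly the one that makes $\mathcal G_w$ a sum of $k_w$ copies of $\mathcal A$. Let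
$$N_i^{(w)}=\{h\in\mathcal G_w:\ h^{(r)}\in N_i\text{ for all }r\},$$
a closed subspace. It inherits three properties of $N_i$.

* It is $\zeta$-invariant, since $(\zeta h)^{(r)}=h^{(r-1)}$ for $r\ge1$ and $(\zeta h)^{(0)}=xh^{(k_w-1)}$. Multiplication by $\zeta$ is a contraction of $\mathcal G_w$ by (4.4).
* If $h\in N_i^{(w)}$ and $h(0)=0$, then $h/\zeta\in N_i^{(w)}$. Indeed $(h/\zeta)^{(r)}=h^{(r+1)}$ for $r<k_w-1$, and $(h/\zeta)^{(k_w-1)}=h^{(0)}/x\in N_i$ by (N2).
* $\|\sum h_i\|_w^2\ge c_0\sum\|h_i\|_w^2$ for $h_i\in N_i^{(w)}$, by (N1) and (6.1).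

**Definition.**
$$\mathcal G=\Bigl\{F\in\mathcal O:\ \|F\|_{\mathcal G}^2=\sum_{w\in W}\|F_w\|_w^2=\sum_mA_m(F)<\infty\Bigr\},\qquad\mathcal N_i=\{F\in\mathcal G:\ F_w\in N_i^{(w)}\ \text{for all }w\in W\}.$$

* (G1) $\mathcal G$ is a Hilbert space, convergence in $\mathcal G$ implies locally uniform convergence on $\mathbb B$, and the $\mathcal N_i$ are closed. By Lemma 5(c), $\sum_m(m+1)^{-\tau(n-1)}\|F_m\|^2\le C_L\|F\|_{\mathcal G}^2$, and $|F_m(z)|\le|z|^m\beta_m^{-1/2}\|F_m\|$. The Cauchy–Schwarz inequality bounds $\sum_m|F_m(z)|$ on compact sets by $\|F\|_{\mathcal G}$. In particular $\|\cdot\|_{\mathcal G}$ is definite. A Cauchy sequence $(F^{(k)})$ converges locally uniformly to some $F\in\mathcal O$. Then $F^{(k)}_m(w)\to F_m(w)$ for all $m,w$, and Fatou's lemma for sums gives $\|F-F^{(k)}\|_{\mathcal G}\le\liminf_j\|F^{(j)}-F^{(k)}\|_{\mathcal G}\to0$. The $\mathcal N_i$ are closed since $F\mapsto F_w$ is a contraction $\mathcal G\to\mathcal G_w$.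
* (G2) $H^2\subset\mathcal G$ continuously, by Lemma 5(a).
* (G3) $\mathcal G$ and $\mathcal N_i$ are invariant under $z_1,\dots,z_n$, since $(z_lF)_w=w_l\zeta F_w$.
* (G4) $\|\sum F^i\|_{\mathcal G}^2\ge c_0\sum\|F^i\|_{\mathcal G}^2$ for $F^i\in\mathcal N_i$; sum the third property over $w$. So $\mathcal N:=\mathcal N_1\oplus\dots\oplus\mathcal N_s$ is a direct sum and closed in $\mathcal G$.

**Lemma 6.** $G_l$ maps $\mathcal G$ boundedly into $\mathcal G$. More precisely, with $e_l'(w)=e_l-\bar w_lw\perp w$, where $e_l$ is the $l$-th unit vector,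
$$\tfrac1m\partial_lF_m(w)=\bar w_lF_m(w)+\tfrac1mD_{e_l'(w)}F_m(w),\qquad\sum_w\sum_{m\ge1}\gamma_{w,m}m^{-2}|D_{e_l'(w)}F_m(w)|^2\le C_L\|F\|_{\mathcal G}^2 .\tag{6.2}$$

*Proof.* The identity follows from $\partial_l=\bar w_lD_w+D_{e_l'(w)}$ and Euler's identity $D_wF_m(w)=mF_m(w)$. By (5.2) with $|e_l'(w)|\le1$ and then Lemma 5(a),(c), the degree-$m$ part of the sum is at most
$$C\tfrac{m+1}{m^2}\int|F_m|^2\kappa_m\,d\sigma\le Cm^{-1}\|F_m\|^2\le C_Lm^{-1}(m+1)^{\tau(n-1)}A_m(F)\le C_LA_m(F),$$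
since $\tau(n-1)<1$. Here the gain $m^{-1}$ pays for the loss in Lemma 5(c). The component of $G_lF$ of degree $m-1$, evaluated at $w$, is $\frac1m\partial_lF_m(w)$, and $\gamma_{w,m-1}\le2^{n-1}\gamma_{w,m}$. So (6.2) bounds $\|G_lF\|_{\mathcal G}$. $\square$

## 7. Prescribing a function on all lines modulo $\mathcal N_i$

The natural candidate for Theorem A is $Y=\mathcal N\cap H^2$. Two things have to be shown: that division by the coordinates is possible inside $\mathcal N_i$, and then inside $Y$. The operators $G_l$ perform division in $\mathcal O$, but they do not respect $\mathcal N_i$: by (6.2), on the line through $w$, $G_lF$ is $\bar w_lF_w/\zeta$, which is in $N_i^{(w)}$, plus a term made of derivatives of $F$ across the line, about which membership of $F$ in $\mathcal N_i$ says nothing. The next lemma removes such terms. It says that arbitrary square-summable data on the lines can be matched, modulo $N_i^{(w)}$, by one function in $H^2$.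 It works because a condition on the line $w$ is imposed only in degrees $m\ge k_w$: the first $k_w$ coefficients are free.

**Lemma 7.** If $L$ is large enough, then for each $i$: given $b_w=\sum_mb_{w,m}\zeta^m\in\mathcal G_w$ $(w\in W)$ with $\|b\|_*^2:=\sum_w\|b_w\|_w^2<\infty$, there is $T\in H^2$ with $T(0)=0$, $T_w-b_w\in N_i^{(w)}$ for all $w\in W$, and $\sum_w\|T_w-b_w\|_w^2<\infty$.

*Proof.* Write $\varphi=\varphi_i=\sum\varphi_lx^l$ and let $L\ge m_0$.

**Step 1: construction degree by degree.** We aim at $(T_w-b_w)^{(r)}=\text{const}\cdot\varphi$ for every $r$. Put $T_m=0$ for $m<L$. For $m\ge L$, given $T_r$ for $r<m$, let $T_m\in P_m$ be the polynomial of Lemma 5(d) with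
$$T_m(w)=b_{w,m}+\varphi_l\,(T_r(w)-b_{w,r})\quad(w\in\Theta^m,\ m=r+k_wl,\ 0\le r<k_w),\qquad T_m(w)=0\quad(w\in\Gamma^m\setminus\Theta^m).$$
For $w\in\Theta^m$ we have $l\ge1$ and $r<k_w\le m$, so $T_r$ is already defined.

**Step 2: the norm.** Let $S_M=\sum_{m\le M}\|T_m\|^2$, a finite number. For $w\in\Theta^m$, $m+k_w\le2m$, so $(m+1)^{-(n-1)}\le2^{n-1}\gamma_{w,m}$ by (4.4). Using Lemma 5(d), $|a+b+c|^2\le3(|a|^2+|b|^2+|c|^2)$ and (4.5), we get
$$S_M\le C\sum_{m\le M}\sum_{w\in\Theta^m}\gamma_{w,m}|T_m(w)|^2\le C(1+\|\varphi\|_{\mathcal A}^2)\|b\|_*^2+C\|\varphi\|_{\mathcal A}^2\sum_{r\le M}\ \sum_{w:\,k_w>r}\gamma_{w,r}|T_r(w)|^2 .$$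
Here the sum over $l\ge1$ of $\gamma_{w,r}(l+1)^{-(n-1)}|\varphi_l|^2$ was bounded by $\gamma_{w,r}\|\varphi\|_{\mathcal A}^2$. In the last double sum $k_w>r$, so $w\notin\Theta^r$. By construction $T_r(w)=0$ for such $w$ unless $w\notin\Gamma^r$. By Lemma 5(b) the double sum is at most $CL^{-(n-1)}S_M$.

**Step 3: choice of $L$.** Choose $L\ge m_0$ such that the resulting factor $C\|\varphi_i\|_{\mathcal A}^2L^{-(n-1)}$ is at most $\frac12$ for $i=1,\dots,s$. This is possible since $C$, $m_0$ and the $\varphi_i$ do not depend on $L$. Then $S_M\le C(1+\|\varphi\|_{\mathcal A}^2)\|b\|_*^2$ for all $M$. So $T=\sum T_m\in H^2$, and $T(0)=0$ because $L\ge1$.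

**Step 4: the difference lies in $N_i^{(w)}$.** Let $e_w=T_w-b_w$. By (G2), $T_w\in\mathcal G_w$ and $\sum_w\|e_w\|_w^2<\infty$. Every $m=r+k_wl$ with $l\ge1$, $0\le r<k_w$ satisfies $m\ge k_w\ge L$ and $w\in\Theta^m$. Hence $e_{w,r+k_wl}=\varphi_le_{w,r}$ by Step 1. As $\varphi_0=1$, this holds for $l=0$ as well, and it means $e_w^{(r)}=e_{w,r}\varphi\in N_i$. So $e_w\in N_i^{(w)}$. $\square$

Fix such an $L$. Two consequences:

* (7.1) There is $E_i\in\mathcal N_i\cap H^2$ with $E_i(0)=1$. Apply Lemma 7 to $b_w\equiv1$, for which $\|b\|_*=\|1\|_{\mathcal G}<\infty$ by (G2), and put $E_i=1-T$.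
* (7.2) For each $F\in\mathcal G$ there is $H\in H^2$ with $F-H\in\mathcal N_1$. Apply Lemma 7 with $i=1$ and $b_w=F_w$, and put $H=T$.

## 8. Division by the coordinates inside $\mathcal N_i$

We use one piece of algebra twice. If $B_{lp}=-B_{pl}$, then $\sum_{l,p}z_lz_pB_{lp}=0$. So adding $\sum_pz_pB_{lp}$ to the $l$-th coefficient of a representation $F=\sum_lz_lF_l$ gives another representation of $F$.

**Lemma 8.** If $F\in\mathcal N_i$ and $F(0)=0$, then $F=\sum_lz_lF_{[l]}$ with $F_{[l]}\in\mathcal N_i$.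

*Proof.* **Step 1: remove the linear part.** Let $\ell=\sum_l\ell_lz_l\in P_1$ be the linear part of $F$. By (7.1), $\ell E_i=\sum_lz_l(\ell_lE_i)\in\sum_lz_l\mathcal N_i$, and its linear part is $\ell$ since $E_i(0)=1$. So we may replace $F$ by $F-\ell E_i$ and assume $F_0=F_1=0$.

**Step 2: isolate the bad term of $G_lF$.** By (6.2), on the line through $w$,
$$(G_lF)(\zeta w)=\bar w_lF_w(\zeta)/\zeta+\zeta s_{w,l}(\zeta),\qquad s_{w,l}=\sum_{m\ge2}\tfrac1mD_{e_l'(w)}F_m(w)\,\zeta^{m-2}.$$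
Since $\gamma_{w,m-2}\le4^{n-1}\gamma_{w,m}$, (6.2) gives $\sum_w\|s_{w,l}\|_w^2<\infty$. Moreover
$$\sum_lw_ls_{w,l}=0,\tag{8.1}$$
because $\sum_lw_le_l'(w)=w-|w|^2w=0$.

**Step 3: cancel it by an antisymmetric correction.** On each line, (8.1) lets us write the bad term in antisymmetric form: put $b_{lp,w}=-(s_{w,l}\bar w_p-\bar w_ls_{w,p})$. Then $b_{pl,w}=-b_{lp,w}$ and
$$\sum_pw_pb_{lp,w}=-s_{w,l}\sum_p|w_p|^2+\bar w_l\sum_pw_ps_{w,p}=-s_{w,l} .$$
For $l<p$ apply Lemma 7 to $(b_{lp,w})_w$. This gives $B_{lp}\in H^2$ with $e_{lp,w}:=(B_{lp})_w-b_{lp,w}\in N_i^{(w)}$. Extend antisymmetrically: $B_{pl}=-B_{lp}$, $B_{ll}=0$, and likewise for $e$. Put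
$$F_{[l]}=G_lF+\sum_pz_pB_{lp}\in\mathcal G,$$
where membership in $\mathcal G$ follows from Lemma 6, (G2) and (G3). Then $\sum_lz_lF_{[l]}=\sum_lz_lG_lF=F$, and
$$(F_{[l]})_w=\bar w_lF_w/\zeta+\zeta s_{w,l}+\zeta\sum_pw_p(b_{lp,w}+e_{lp,w})=\bar w_lF_w/\zeta+\zeta\sum_pw_pe_{lp,w}\in N_i^{(w)},$$
since $F_w(0)=0$ and $N_i^{(w)}$ allows division by $\zeta$ and multiplication by $\zeta$. $\square$

## 9. The subspace $Y=\mathcal N\cap H^2$: proof of Theorem A

Let $Y=\mathcal N\cap H^2$. It is invariant by (G3). It is closed in $H^2$, since $\mathcal N$ is closed in $\mathcal G$ by (G4) and $H^2\hookrightarrow\mathcal G$ is continuous. Every $y\in Y$ is uniquely $y=\sum_iF^i$ with $F^i\in\mathcal N_i$. The components $F^i$ need not lie in $H^2$. The map $\Phi:Y\to\mathcal O^s$, $y\mapsto(F^i)_i$, is linear, and $\Phi(z_ly)=z_l\Phi(y)$ by uniqueness and (G3).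

**Step 1: the range of the coordinates.** We claim
$$\sum_lz_lY=\{y\in Y:\Phi(y)(0)=0\}.\tag{9.1}$$
The inclusion "$\subset$" is clear. Let $y\in Y$ with $\Phi(y)(0)=0$. We know two ways to divide $y$. By Lemma 8, $F^i=\sum_lz_lF^i_{[l]}$ with $F^i_{[l]}\in\mathcal N_i$; this division stays in $\mathcal N$ but perhaps not in $H^2$. Since $y(0)=0$, also $y=\sum_lz_lG_ly$ with $G_ly\in H^2$; this one stays in $H^2$ but perhaps not in $\mathcal N$. We compare them. Put
$$a_l=\sum_iF^i_{[l]}-G_ly\in\mathcal G,\qquad\text{so that}\qquad\sum_lz_la_l=0 .$$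
Taking homogeneous parts, $\sum_pz_pa_{p,d}=0$ for every $d\ge0$, and for $d=0$ this gives $a_{l,0}=0$. Let
$$b_{lp}=\sum_{d\ge1}\tfrac1{d+1}\bigl(\partial_pa_{l,d}-\partial_la_{p,d}\bigr),\qquad b_{pl}=-b_{lp} .$$
Its homogeneous components are $\frac d{d+1}$ times those of $G_pa_l-G_la_p$, which lies in $\mathcal G$ by Lemma 6. As $\|\cdot\|_{\mathcal G}^2$ is a sum over degrees, $b_{lp}\in\mathcal G$. By Euler's identity and
$$\sum_pz_p\partial_la_{p,d}=\partial_l\Bigl(\sum_pz_pa_{p,d}\Bigr)-a_{l,d}=-a_{l,d},$$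
we get
$$\sum_pz_pb_{lp}=\sum_{d\ge1}\tfrac1{d+1}(d\,a_{l,d}+a_{l,d})=a_l .$$
By (7.2), for $l<p$, $b_{lp}=u_{lp}+H_{lp}$ with $u_{lp}\in\mathcal N_1$, $H_{lp}\in H^2$. Extend antisymmetrically, and put
$$y_l=\sum_iF^i_{[l]}-\sum_pz_pu_{lp}=G_ly+a_l-\sum_pz_pu_{lp}=G_ly+\sum_pz_pH_{lp} .$$
The first expression lies in $\mathcal N$, the last one in $H^2$. So $y_l\in Y$. Finally $\sum_lz_ly_l=\sum_iF^i-\sum_{l,p}z_lz_pu_{lp}=y$. This proves (9.1).

**Step 2: upper bound for $\dim Y/M_k(Y)$.** By (7.1), $E_i\in Y$, and $\Phi(E_i)$ has $E_i$ in the $i$-th slot and $0$ elsewhere. So $\Phi(E_i)(0)$ is the $i$-th unit vector, and (9.1) gives $Y=\mathrm{span}\{E_1,\dots,E_s\}\oplus\sum_lz_lY$ with $E_1,\dots,E_s$ linearly independent. Thus $\dim Y/\sum_lz_lY=s$. Hence $M_j(Y)=\mathrm{span}\{z^\alpha E_i:|\alpha|=j,\ i\le s\}+M_{j+1}(Y)$, so $\dim M_j(Y)/M_{j+1}(Y)\le s\binom{n+j-1}{n-1}$. Summing over $j<k$ gives $\dim Y/M_k(Y)\le s\binom{n+k-1}n$.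

**Step 3: lower bound, from the jets of all $s$ components.** With $R=\mathcal O_0$ and $\mathfrak m$ as in Section 2, the jet map $Y\to(R/\mathfrak m^k)^s$ induced by $\Phi$ annihilates $M_k(Y)$. It is onto: for a polynomial $p$ it sends $pE_i$ to $pE_i\bmod\mathfrak m^k$ in the $i$-th slot and $0$ elsewhere, and $E_i$ is a unit of $R$. So $\dim Y/M_k(Y)\ge s\binom{n+k-1}n$. Equality holds for all $k$, and $c(M_z|Y)=s$.

**Step 4: the quotient.** By (1.3), $\sum_lz_lH^2=\{H\in H^2:H(0)=0\}$. Since $E_1\in Y$ and $E_1(0)=1$, $Y+\sum_lz_lH^2=H^2$, that is, $\sum_lz_l(H^2/Y)=H^2/Y$. So all $M_k(M_z/Y)$ equal $H^2/Y$, and $c(M_z/Y)=0$.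

Hence $c(M_z|Y)+c(M_z/Y)=s$, which differs from $1$ for $s\ge2$. This proves Theorem A. $\blacksquare$

## 10. All pairs of multiplicities: end of the proof of Theorem B

Proposition 3 and the remark after it show that only the listed pairs can occur. It remains to realize them.

**Step 1: the pair $(0,\dim\mathcal D)$.** Take $Y=0$. Then $c(M_z|Y)=0$, and $c(M_z/Y)=c(M_z|H^2(\mathbb B,\mathcal D))=\dim\mathcal D$ by (1.3).

**Step 2: the other pairs.** Let $1\le d\le\dim\mathcal D$ and $s\ge1$. Identify $\mathcal D=\mathbb C\oplus\mathbb C^{d-1}\oplus\mathbb C^{\dim\mathcal D-d}$ and let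
$$Y'=Y_s\oplus H^2(\mathbb B,\mathbb C^{d-1})\oplus0,$$
where $Y_s\subset H^2$ is the subspace of Theorem A. The dimensions $\dim X/M_k(T)$, and hence $c$, are additive on direct sums. By (1.3), $\dim H^2/\sum_lz_lH^2=1$ and $c(M_z|H^2)=1$. So $\dim Y'/\sum_lz_lY'=s+d-1<\infty$ and
$$c(M_z|Y')=s+d-1,\qquad c(M_z/Y')=0+0+(\dim\mathcal D-d)=\dim\mathcal D-d .$$
Given integers $0\le b\le\dim\mathcal D-1$ and $a\ge\dim\mathcal D-b$, take $d=\dim\mathcal D-b$ and $s=a-d+1\ge1$. This gives the pair $(a,b)$. The sum for $Y'$ is $\dim\mathcal D+s-1$, so every integer $\ge\dim\mathcal D$ occurs. This proves Theorem B. $\blacksquare$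

With $d=\dim\mathcal D$ and $s\ge2$, the subspace $Y'$ violates (1.5), for every $n\ge2$ and every finite-dimensional $\mathcal D\ne\{0\}$.
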